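# Slowing paths toward a compact set: a fixed-point-free map of a Banach space with a local attractor

## 1. Paths that converge to a compact set, and the map that slows them down

Let $E$ be a separable Hilbert space, $M\subset E$ a nonempty compact set, and $\sigma:E\to E$ a surjective linear isometry with $\sigma(M)=M$. Write $d(x)=\operatorname{dist}(x,M)$. Then $d$ is 1-Lipschitz, and $d\circ\sigma=d$ because $\operatorname{dist}(\sigma x,M)=\operatorname{dist}(\sigma x,\sigma M)=\operatorname{dist}(x,M)$.

**Definition (the path space).** $X$ is the set of all $\gamma:[0,\infty)\to E$ with $|\gamma(s)-\gamma(t)|\le|s-t|$ for all $s,t$ and $d(\gamma(t))\to0$ as $t\to\infty$, with the metric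
$$\rho(\gamma,\gamma')=\sup_{t\ge0}\frac{|\gamma(t)-\gamma'(t)|}{(1+t)^2}+\sup_{t\ge0}|d(\gamma(t))-d(\gamma'(t))|.\tag{1}$$

A path in $X$ approaches the set $M$; it need not converge to a point. The metric is finite because $|\gamma(t)-\gamma'(t)|\le|\gamma(0)-\gamma'(0)|+2t$. This bound also makes the tails of the first supremum uniformly small whenever the starting points stay close. Hence $\rho(\gamma_n,\gamma)\to0$ if and only if $\gamma_n\to\gamma$ locally uniformly and $d\circ\gamma_n\to d\circ\gamma$ uniformly on $[0,\infty)$.

*$X$ is complete.* A $\rho$-Cauchy sequence $\gamma_n$ converges locally uniformly to a 1-Lipschitz path $\gamma$. The functions $d\circ\gamma_n$ are Cauchy in the sup norm and tend to $0$ at infinity, so they converge uniformly to a function tending to $0$ at infinity. That function is the pointwise limit $d\circ\gamma$. So $\gamma\in X$ and $\rho(\gamma_n,\gamma)\to0$.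

*$X$ is separable.* The map $\gamma\mapsto(\gamma,d\circ\gamma)$ embeds $X$ in $C([0,\infty),E)\times C_0([0,\infty))$, which is separable and metrizable.

For $x\in M$ let $\hat x$ be the constant path at $x$, and put $\hat M=\{\hat x:x\in M\}$. Since $\rho(\hat x,\hat y)=|x-y|$, the set $\hat M$ is an isometric copy of $M$, hence compact.

**Definition (the map).** Let $\theta(t)=\log(e^t+1)$ and $f(\gamma)(t)=\sigma\big(\gamma(\theta(t))\big)$.

We have $\theta'(t)=e^t/(e^t+1)<1$, so $\theta$ is 1-Lipschitz. Also $t\le\theta(t)\le\log(2e^t)=t+\log2$, and by induction $\theta^n(t)=\log(e^t+n)$. Therefore $f$ maps $X$ into $X$ (use $d\circ\sigma=d$), and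
$$f^n(\gamma)(t)=\sigma^n\gamma\big(\log(e^t+n)\big).\tag{2}$$
Since $\frac{1+\theta(t)}{1+t}\le1+\log2$ and $(1+\log 2)^2<4$, we get $\rho(f\gamma,f\gamma')\le4\rho(\gamma,\gamma')$, so $f$ is continuous. Finally $f(\hat x)=\widehat{\sigma x}$, so $f(\hat M)=\hat M$.

**Example.** Take $E=\mathbb R^2=\mathbb C$, $M$ the unit circle, $\sigma=-1$, and $\gamma(t)=(1+\frac12e^{-t})e^{it/2}$. The squared speed is $\frac14e^{-2t}+\frac14(1+\frac12e^{-t})^2\le\frac14+\frac9{16}<1$, so $\gamma\in X$. By (2),
$$f^n(\gamma)(t)=(-1)^n\Big(1+\frac1{2(e^t+n)}\Big)e^{\frac i2\log(e^t+n)} .$$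
On $[0,T]$ the phase varies by $\frac12\log\frac{e^T+n}{1+n}\to0$. So $f^n(\gamma)$ looks more and more like a constant path on the circle, although the phase at $t=0$ drifts forever.

Both ingredients of the slowdown matter. With the shift $t\mapsto t+1$ in place of $\theta$, the path $e^{it}$ never becomes nearly constant. Without the Lipschitz condition, the path $e^{ie^{2t}}$ would be allowed. Then $\log(e^t+n)$ gives the phase $(e^t+n)^2$, which varies over $0\le t\le1$ by $(e-1)(e+1+2n)$, and this is unbounded in $n$.

**Lemma 1.** (a) For every neighborhood $U$ of $\hat M$ in $X$ and every $\gamma_0\in X$ there are a neighborhood $V$ of $\gamma_0$ and an $N$ with $f^n(V)\subset U$ for all $n\ge N$. (b) The fixed points of $f$ are exactly the constant paths $\hat x$ with $x\in M$, $\sigma x=x$.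

*Proof.* (a) By compactness of $\hat M$ there is $\eta>0$ with $\{\gamma:\rho(\gamma,\hat M)<\eta\}\subset U$. Choose $T$ with $d(\gamma_0(s))<\eta/8$ for $s\ge T$, and let $V=\{\gamma:\rho(\gamma,\gamma_0)<\eta/8\}$. The second term of (1) gives $d(\gamma(s))<\eta/4$ for all $\gamma\in V$ and $s\ge T$. Put
$$\varepsilon_n=\sup_{t\ge0}\frac1{(1+t)^2}\log\frac{e^t+n}{1+n}.$$
Since $e^t+n\le e^t(1+n)$, the logarithm is at most $t$, and $t/(1+t)^2\to0$ as $t\to\infty$. On bounded $t$-intervals the logarithm tends to $0$ uniformly as $n\to\infty$. So $\varepsilon_n\to0$.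

Let $\gamma\in V$, let $n$ satisfy $\log(1+n)\ge T$, and put $\beta=f^n(\gamma)$. By (2), since $\sigma$ is an isometry and $\gamma$ is 1-Lipschitz, $|\beta(t)-\beta(0)|\le\log\frac{e^t+n}{1+n}$. Also $d(\beta(t))=d(\gamma(\log(e^t+n)))<\eta/4$ for all $t\ge0$. Choose $x\in M$ with $|\beta(0)-x|=d(\beta(0))$. Then
$$\rho(\beta,\hat x)\le\big(\varepsilon_n+|\beta(0)-x|\big)+\sup_td(\beta(t))\le\varepsilon_n+\tfrac\eta4+\tfrac\eta4 ,$$
which is less than $\eta$ once $\varepsilon_n<\eta/2$. The threshold for $n$ does not depend on $\gamma\in V$.

(b) If $f(\gamma)=\gamma$, then $\gamma=f^n(\gamma)$ lies in every neighborhood of the compact set $\hat M$, so $\gamma=\hat x$ with $x\in M$, and $f(\hat x)=\widehat{\sigma x}$ gives $\sigma x=x$. The converse is clear. $\square$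

So $f$ pulls everything toward $\hat M$, locally uniformly, and its fixed points are only those that $\sigma$ has on $M$. If $\sigma$ has no fixed point on $M$, then $f$ has none. Next we say what this is good for.

## 2. A conjecture about convex sets, and how $X$ can refute it

**Definition.** Let $f:G\to G$ be a map of a topological space. A subset $M\subset G$ is an *attractor for neighborhoods of points*, or *local attractor*, under $f$ if (i) $M$ is nonempty, compact and $f$-invariant, and (ii) for any neighborhood $U$ of $M$ and any $x\in G$ there are a neighborhood $V$ of $x$ and a positive integer $N$ with $f^n(V)\subset U$ for all $n\ge N$.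

For instance, $\{0\}$ is a local attractor for $x\mapsto x/2$ on $\mathbb R$. Lemma 1 says that $\hat M$ is a local attractor for the map $f$ on $X$. Condition (ii) extends from points to compact sets: cover $K$ by finitely many of the sets $V$. This gives

(iii) for each compact $K\subset G$ and each neighborhood $U$ of $M$, $f^n(K)\subset U$ for all large $n$.

The problem source, a text by Hwei Mei Ko and Kok Keong Tan, is the origin of the following statement.

**Conjecture.** Let $G$ be a nonempty complete convex subset of a Hausdorff locally convex space and $f:G\to G$ continuous. If some subset $M$ of $G$ is a local attractor under $f$, then $f$ has a fixed point.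

The task is to prove or disprove it. It is false.

**Theorem 1.** There are a Banach space $G$ and a continuous $F:G\to G$ without fixed point that has a local attractor $\mathcal M$, even with $F(\mathcal M)=\mathcal M$. One may also take $G$ to be the Fréchet space $\mathbb R^\omega$.

**Theorem 2.** Let $G$ be a nonempty closed convex subset of a Fréchet space. Then every continuous $f:G\to G$ possessing a local attractor has a fixed point if and only if $G$ is locally compact.

Theorem 2 is a supplement: it relies on published theorems quoted where they are used, and it is not needed for Theorem 1.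

The space $X$ is not convex in any evident way, since averaging two paths near $M$ may leave every neighborhood of $M$. (If $M$ is convex, then $d$ is a convex function and $X$ is convex. But then Schauder's theorem gives $\sigma$ a fixed point on $M$, and nothing is gained.) What saves us is that convexity of $X$ is not needed; a retraction onto $X$ is enough.

**Definition.** A space $X$ is an *absolute extensor for metrizable spaces* if every continuous map from a closed subset $A$ of a metrizable space $Y$ to $X$ extends continuously to $Y$.

Dugundji's extension theorem says that every convex subset of a locally convex space is one. The circle is not: its identity map does not extend to the disk. "AR" and "ANR" below refer to metrizable spaces; an ANR is a retract of a neighborhood whenever it is embedded as a closed subset of a metrizable space.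

**Lemma 2 (transfer).** Suppose $\sigma$ has no fixed point on $M$ and $X$ is an absolute extensor for metrizable spaces. If a metrizable space $G$ contains a closed subset homeomorphic to $X$, then there is a continuous fixed-point-free $F:G\to G$ with a local attractor $\hat M$ such that $F(\hat M)=\hat M$.

*Proof.* Identify the closed subset with $X$ and extend $\mathrm{id}_X$ to a retraction $R:G\to X$. Put $F=f\circ R$. Since $f$ has values in $X$ and $R$ is the identity there, $F^n=f^n\circ R$ for $n\ge1$, and $F(\hat M)=f(\hat M)=\hat M$. Let $U$ be a neighborhood of $\hat M$ in $G$ and $x\in G$. Lemma 1(a) gives a neighborhood $V$ of $R(x)$ in $X$ and $N$ with $f^n(V)\subset U\cap X$ for $n\ge N$. Then $R^{-1}(V)$ is a neighborhood of $x$ and $F^n(R^{-1}(V))\subset U$ for $n\ge N$. A fixed point of $F$ lies in $X$, so it is fixed by $f$. By Lemma 1(b) there is none. $\square$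

So two things are wanted of $(M,\sigma)$: that $\sigma$ has no fixed point on $M$, and that $X$ is an absolute extensor. Before building such a pair we see how far the conjecture holds.

## 3. Lines, compact sets, and locally compact convex sets

**The line.** Let $f:\mathbb R\to\mathbb R$ be continuous without fixed point. Then $f(x)-x$ has constant sign, say $f(x)>x$ for all $x$. The orbit $f^n(x)$ increases. If it were bounded, its limit would be a fixed point, so it tends to $\infty$. But a local attractor has a bounded neighborhood which contains $f^n(x)$ for all large $n$. So the conjecture holds for $G=\mathbb R$.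

**Compact $G$, or convex $M$.** Here the Schauder–Tychonoff theorem, applied to $G$ or to $M$, gives a fixed point.

In general one would like a compact convex set mapped into itself. A compact convex $K\supset M$ satisfies only $f^n(K)\subset U$ for neighborhoods $U$ of $M$; nothing returns the image to $K$. The next attempt replaces convexity by homology: find an open set mapped compactly into itself and compute a Lefschetz number. This succeeds exactly where compact neighborhoods exist.

**Proof of Theorem 2 when $G$ is locally compact.** Let $f:G\to G$ be continuous and $M$ a local attractor. We use only $f(M)\subset M$ from invariance.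

**Step 1: an open set $\Omega\supset M$ with compact closure and $f(\overline\Omega)\subset\Omega$.** Let $A_0$ be an open neighborhood of $M$ with compact closure, and $A_\infty$ open with $M\subset A_\infty\subset\overline{A_\infty}\subset A_0$. By (iii) there is $N\ge1$ with $f^n(\overline{A_0})\subset A_\infty$ for $n\ge N$. Choose open sets
$$A_0\supset\overline{A_1}\supset A_1\supset\dots\supset\overline{A_{N-1}}\supset A_{N-1}\supset\overline{A_\infty},\qquad \Omega=\bigcap_{i=0}^{N-1}f^{-i}(A_i).$$
$\Omega$ is open, contains $M$ since $f(M)\subset M$, and lies in $A_0$, so its closure is compact. Let $x\in\overline\Omega$. Then $f^i(x)\in\overline{A_i}$ for $0\le i\le N-1$. Hence $f^i(f(x))\in\overline{A_{i+1}}\subset A_i$ for $i\le N-2$, and $f^{N-1}(f(x))=f^N(x)\in A_\infty\subset A_{N-1}$. So $f(x)\in\Omega$.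

**Step 2: the Lefschetz number is 1.** $G$ is a convex subset of a metrizable locally convex space, hence an AR by Dugundji, so its open subset $\Omega$ is an ANR. The map $\phi=f|_\Omega:\Omega\to\Omega$ is compact, because its image lies in the compact set $f(\overline\Omega)\subset\Omega$. Granas' theorem (*Generalizing the Hopf–Lefschetz fixed point theorem for non-compact ANR-s*, Ann. of Math. Studies 69 (1972)) states: for a compact map $\phi:\Omega\to\Omega$ of an ANR, the spaces $H_q(\Omega;\mathbb Q)/\bigcup_n\ker\phi_*^n$ (singular homology) are finite-dimensional and almost all zero, and if the alternating sum $\Lambda(\phi)$ of the traces of the induced endomorphisms is nonzero, then $\phi$ has a fixed point.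

Let $q\ge1$. A $q$-cycle in $\Omega$ bounds a chain in the convex set $G$. The support of the chain is compact, so by (iii) $f^n$ maps it into $\Omega$ for large $n$. Hence $\phi^n_*$ kills the class of the cycle, the quotient is $0$, and it contributes $0$. Let $q=0$. Two points of $\Omega$ are joined by a path in $G$, which $f^n$ maps into $\Omega$ for large $n$, so the difference of their classes is killed. Conversely $\phi_*$ preserves the augmentation. So $\bigcup_n\ker\phi_*^n$ is the kernel of the augmentation, the quotient is $\mathbb Q$ with the identity map, and it contributes $1$. Hence $\Lambda(\phi)=1\ne0$ and $f$ has a fixed point. $\square$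

The argument needs a neighborhood $A_0$ with compact closure at two points: to get one $N$ valid on all of $\overline{A_0}$, and to make $\phi$ a compact map. When $G$ is not locally compact, neither is available.

## 4. What an attractor in a counterexample must look like

The convexity of $G$ still restricts $M$ strongly. Fix $p\in G$ and let $h(x,t)=(1-t)x+tp$ on $M\times I$, $I=[0,1]$. Its image is compact, so by (iii), for every neighborhood $U$ of $M$ and all large $n$,
$$f^n\circ h:M\times I\to U\ \text{ is a homotopy in } U \text{ from } f^n|_M \text{ to a constant.}\tag{3}$$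

**Two points.** Suppose $M=\{p,q\}$ and $f$ has no fixed point on $M$. Then $f$ swaps $p$ and $q$. Let $U$ be the union of disjoint open neighborhoods of $p$ and $q$. For large $n$ the connected set $f^n([p,q])$ lies in $U$, so $f^n(p)$ and $f^n(q)$ lie in the same part, although they are $p$ and $q$ in some order. This is a contradiction.

**Nice sets.** Suppose $G$ is metrizable and $M$ is a compact ANR, for instance a circle or a polyhedron. Let $r:U\to M$ be a retraction of a neighborhood. By (3), $r\circ f^n\circ h$ is a homotopy in $M$ from $(f|_M)^n$ to a constant. So $(f|_M)^n$ is zero on reduced rational homology, $f|_M$ acts there nilpotently, and its Lefschetz number is $1$. The Lefschetz fixed point theorem for compact ANRs gives a fixed point of $f$ on $M$.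

If $f|_M$ has finite order $m$, taking $n$ in (3) to be a large multiple of $m$ shows that the inclusion of $M$ in each of its neighborhoods is null-homotopic. So for $\sigma$ of finite order we are led to look for a compact set $M$ that

* contracts to a point inside each of its neighborhoods, but is not an ANR;
* carries a finite-order symmetry $\sigma$ without fixed point on $M$.

A candidate is an inverse limit of spheres $S\leftarrow S\leftarrow\cdots$ in which every bonding map is one null-homotopic map $g$, so that each stage dies one stage below. For a symmetry $\sigma_0$ of $S$ to act on the limit, $g$ must commute with $\sigma_0$.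

**The obvious symmetries fail.** Let $S=S^1$ and let $\sigma_0$ be rotation by $2\pi/m$, $m\ge2$. If $g$ commutes with $\sigma_0$, a lift $\tilde g:\mathbb R\to\mathbb R$ (period normalized to $1$) satisfies $\tilde g(t+\frac1m)=\tilde g(t)+\frac1m+c$ with an integer $c$, independent of $t$ by continuity. Adding this up $m$ times, $\deg g=1+mc\ne0$. On $S^n$ with the antipodal map, $g$ is odd, so $\deg g$ is odd by Borsuk's theorem. In both cases $g$ is not null-homotopic.

To escape, use two rotations of coprime orders $2$ and $3$ at once, on $S^3\subset\mathbb C^2$. The circle computation allows degree $3=1+2$ in the first coordinate and $-2=1-3$ in the second. Together these give degree $3\cdot(-2)=-6$, and changing the map near a free orbit of $6$ points changes the degree by $6$. Now $-6+6=0$.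

## 5. A null-homotopic map of $S^3$ commuting with a fixed-point-free rotation of order 6

Let $S=S^3\subset\mathbb C^2$, $\zeta=e^{2\pi i/3}$, and $\sigma_0(z,w)=(-z,\zeta w)$. Then $\sigma_0\in SO(4)$ has order $6$, and $\sigma_0(z,w)=(z,w)$ forces $z=w=0$, so $\sigma_0$ has no fixed point on $S$.

We use the degree of maps $S\to S$ and its local form. If $O\subset S$ is open and $p\in S$ has compact preimage in $O$, an integer $\deg(g,O,p)$ is defined. It is additive over disjoint open sets that together contain the preimage of $p$, it equals $\deg g$ for $O=S$, and it does not change under composition with orientation-preserving homeomorphisms. Hopf's theorem says that a map $S\to S$ of degree $0$ is null-homotopic.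

**Lemma 3.** There is a continuous null-homotopic $g:S\to S$ with $g\sigma_0=\sigma_0g$.

**Step 1: an equivariant map of degree $-6$.** Let $F_0(z,w)=(z^3,\bar w^2)$. It vanishes only at $0$; put $g_0=F_0/|F_0|$ on $S$. Since $(-z)^3=-z^3$ and $\overline{\zeta w}^{\,2}=\zeta^{-2}\bar w^2=\zeta\bar w^2$, we have $F_0\sigma_0=\sigma_0F_0$ and $g_0\sigma_0=\sigma_0g_0$. The degree of $g_0$ is the Brouwer degree of $F_0$ on the unit ball at the value $0$, hence also at every sufficiently small value $(a,b)$. Take $ab\ne0$. There are $3\cdot2=6$ preimages in the ball, and at each of them the real Jacobian is $|3z^2|^2\cdot(-|2w|^2)<0$. So $\deg g_0=-6$.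

**Step 2: insert six equivariant bubbles.** Let $v=(1,1)/\sqrt2$. The points $\sigma_0^iv=((-1)^i,\zeta^i)/\sqrt2$, $0\le i\le5$, are distinct. Choose an orientation-preserving embedding $e:B^3\to D\subset S$ of the closed unit 3-ball, onto a small ball $D$, with $e(0)=v$ and $\sigma_0^iD$ $(0\le i\le5)$ pairwise disjoint. Let $\kappa:B^3\to S$ be continuous, constant equal to $g_0(v)$ on $\partial B^3$, with the induced map $\bar\kappa:B^3/\partial B^3\to S$ of degree $1$; such a $\kappa$ is an orientation-preserving identification $B^3/\partial B^3\cong S$ followed by a rotation. Put $g=g_0$ off $\bigcup_i\sigma_0^iD$. On $D$ put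
$$g(e(y))=g_0\big(e((2|y|-1)y/|y|)\big)\ (\tfrac12\le|y|\le1),\qquad g(e(y))=\kappa(2y)\ (|y|\le\tfrac12),$$
and put $g(\sigma_0^ix)=\sigma_0^ig(x)$ for $x\in D$. At $|y|=\frac12$ both formulas give $g_0(v)$. At $|y|=1$ the value is $g_0(e(y))$, which on $\sigma_0^iD$ matches $g_0$ by equivariance of $g_0$. So $g$ is continuous, and $g\sigma_0=\sigma_0g$ because $\sigma_0$ has order $6$.

**Step 3: compute the degree.** Let $g_1$ be defined like $g$ with $\kappa$ replaced by the constant $g_0(v)$. For $h\in I$ put
$$p_h(y)=\big((1-h)|y|+h\max(2|y|-1,0)\big)\,y/|y|,\qquad p_h(0)=0.$$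
This is continuous in $(y,h)$ since $|p_h(y)|\le|y|$, and $p_h$ is the identity on $\partial B^3$. The homotopy $e(y)\mapsto g_0(e(p_h(y)))$ on $D$, extended equivariantly and by $g_0$ elsewhere, joins $g_0$ (at $h=0$) to $g_1$ (at $h=1$). So $\deg g_1=-6$.

Put $D_i=\sigma_0^ie(\frac12B^3)$ and choose $p\in S$ different from all $\sigma_0^ig_0(v)$. On $\partial D_i$ the map $g$ has the value $\sigma_0^ig_0(v)\ne p$. So $g^{-1}(p)$ is contained in the disjoint open sets $O=S\setminus\bigcup_iD_i$ and $\operatorname{int}D_i$, and
$$\deg g=\deg(g,O,p)+\sum_{i=0}^5\deg(g,\operatorname{int}D_i,p).$$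
On $O$ we have $g=g_1$, and $g_1$ omits $p$ on every $D_i$, so the first term is $\deg g_1=-6$. On $\operatorname{int}D_i$, $g$ is an orientation-preserving homeomorphism onto $\operatorname{int}B^3$, followed by $\kappa$ and $\sigma_0^i$. So its local degree is that of $\kappa$ on $\operatorname{int}B^3$ at $\sigma_0^{-i}p\ne g_0(v)$, which is $\deg\bar\kappa=1$. Hence $\deg g=-6+6=0$, and Hopf's theorem applies. $\square$

## 6. The compactum $M$ and its contractions

From now on $E=\ell^2(\mathbb C^2)$, the Hilbert space of square-summable sequences $x=(\xi_0,\xi_1,\dots)$ with $\xi_i\in\mathbb C^2$, and $\sigma$ applies $\sigma_0$ to every coordinate. It is a surjective linear isometry. Let $B\subset\mathbb C^2$ be the closed unit ball and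
$$T_k=\{x:\ 2^i\xi_i\in B\ \forall i,\ \ 2^k\xi_k\in S,\ \ 2^i\xi_i=g(2^{i+1}\xi_{i+1})\text{ for }0\le i<k\},\qquad M=\bigcap_kT_k.$$
The conditions are read for $i=k-1,k-2,\dots,0$ successively, and each yields $2^i\xi_i\in S$. Thus a point of $M$ is a sequence $q_i=2^i\xi_i\in S$ with $q_i=g(q_{i+1})$ for all $i$: a point of the inverse limit, with weights $2^{-i}$ that make everything compact.

* $T_k$ is a closed subset of $\prod_i2^{-i}B$, which is compact in $E$. It is nonempty, and $T_{k+1}\subset T_k$. Hence $M$ is nonempty and compact.
* By equivariance of $g$, $\sigma(T_k)=T_k$, so $\sigma(M)=M$.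
* For $x\in M$ we have $\xi_0\in S$, so $\sigma x=x$ would give $\sigma_0\xi_0=\xi_0$. So $\sigma$ has no fixed point on $M$.
* The map $x\mapsto(2^k\xi_k,(2^i\xi_i)_{i>k})$ is a homeomorphism $T_k\cong S\times\prod_{i>k}B$, since the first $k$ coordinates are determined by $\xi_k$. So $T_k$ is path connected.

Fix $y_0\in M$. The next lemma says that $M$ contracts in its neighborhoods. The contraction is defined on a whole neighborhood, and its tracks have bounded length, because the paths in $X$ must be Lipschitz.

**Lemma 4.** For each open $V\supset M$ there are an open $V'$ with $M\subset V'\subset V$, a continuous $c:V'\times I\to V$ with $c(z,0)=z$, $c(z,1)=y_0$, and $L<\infty$ such that all $c(z,\cdot)$ are $L$-Lipschitz.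

*Proof.* The $T_k$ are compact and decrease to $M$, so $T_k\subset V$ for some $k$. Choose $\delta>0$ such that the $\delta$-neighborhood of $T_k$ lies in $V$. For $q\in S$ put
$$j_k(q)=(g^k(q),\,2^{-1}g^{k-1}(q),\,\dots,\,2^{-k}q,\,0,0,\dots)\in T_k,$$
and $u(x)=\xi_{k+1}/|\xi_{k+1}|$ when $\xi_{k+1}\ne0$.

**Step 1: the neighborhood $V'$.** Let
$$V'=\{x\in V:\ |x|<3,\ \xi_{k+1}\ne0,\ [x,j_{k+1}(u(x))]\subset V\}.$$
It is open, because $(x,t)\mapsto(1-t)x+tj_{k+1}(u(x))$ is continuous where $\xi_{k+1}\ne0$ and $I$ is compact. It contains $M$: if $x\in M$, then $|x|^2\le\sum4^{-i}=\frac43$ and $u(x)=2^{k+1}\xi_{k+1}$. So $x$ and $j_{k+1}(u(x))$ agree in the coordinates $\le k+1$, and the segment between them stays in $T_{k+1}\subset T_k\subset V$, since $B$ is convex.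

**Step 2: the path from $x$ to $y_0$.** For $x\in V'$ and $u=u(x)$, concatenate:

1. the segment from $x$ to $j_{k+1}(u)$, which lies in $V$ by definition of $V'$;
2. the segment from $j_{k+1}(u)$ to $j_k(g(u))$; only coordinate $k+1$ changes, from $2^{-k-1}u$ to $0$, so the segment lies in $T_k$;
3. a polygonal path: let $H:S\times I\to S$ be a homotopy from $g$ to a constant $q_0$, and by uniform continuity choose $0=t_0<\dots<t_r=1$ with $|j_kH(u,t_i)-j_kH(u,t_{i+1})|<\delta$ for all $u\in S$; take the polygon through $j_kH(u,t_0),\dots,j_kH(u,t_r)$. Each of its points is at distance $<\delta$ from $T_k$, so it lies in $V$. It runs from $j_k(g(u))$ to $j_k(q_0)$;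
4. a fixed polygonal path from $j_k(q_0)$ to $y_0$: both are points of $T_k$, join them by a path in $T_k$ and subdivide it so finely that consecutive points have distance $<\delta$; the polygon then lies in $V$.

The number of segments is fixed, the vertices depend continuously on $x$, and the lengths are uniformly bounded: the first is less than $3+2$, since points of $T_{k+1}$ have norm at most $\sqrt{4/3}<2$, and the others are at most $2^{-k-1}$, less than $\delta$, or fixed. Parametrize each segment linearly on a subinterval of $I$ of fixed length. $\square$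

Null-homotopy of $g$ was used in item 3, and only there.

## 7. Interpolating between the contractions at different scales

To extend maps into $X$ we shall end a path that has come near $M$ by contracting it to $y_0$. The nearer to $M$ we are, the smaller the neighborhood in which the contraction must take place. So we need a sequence of contractions and a continuous passage from each to the next.

**The sequence.** Put $V_0=V_1=V_2=E$ and $c_1(z,t)=c_2(z,t)=(1-t)z+ty_0$. For $k\ge3$ apply Lemma 4 inductively to the open set $V_{k-1}\cap\{d<1/k\}$. This gives open $V_k$ with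
$$M\subset V_k\subset V_{k-1}\cap\{d<1/k\}\tag{4}$$
and $c_k:V_k\times I\to V_{k-1}$. For all $k\ge1$, $c_k(z,\cdot)$ is $\Lambda_k(z)$-Lipschitz with $\Lambda_k$ continuous on $V_k$: take $|z-y_0|$ for $k\le2$ and a constant for $k\ge3$.

**The obstacle.** For $z\in V_{k+1}$ the paths $c_{k+1}(z,\cdot)$ and $c_k(z,\cdot)$ both lead from $z$ to $y_0$. To pass from one to the other, follow $c_{k+1}(z,\cdot)$ up to time $\tau$ and then $c_k$ from the point reached. At $\tau=0$ this is $c_k(z,\cdot)$. At $\tau=1$ it is $c_{k+1}(z,\cdot)$ followed by the loop
$$\alpha_k(t)=c_k(y_0,t)$$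
at $y_0$ in $V_{k-1}$, and we do not know that this loop can be contracted there. The remedy is to undo the loop in advance. Let
$$c_k'(z,t)=c_k(z,2t)\ (t\le\tfrac12),\qquad c_k'(z,t)=\alpha_k(2-2t)\ (t\ge\tfrac12).$$
At $t=\frac12$ both formulas give $y_0$. So $c'_k:V_k\times I\to V_{k-1}$ is continuous with $c'_k(z,0)=z$, $c'_k(z,1)=y_0$, and
$$c'_k(y_0,t)=\alpha_k(\min(2t,2-2t)),\tag{5}$$
a loop that goes along $\alpha_k$ and back, and so shrinks along itself.

**The interpolation.** Let
$$\mathcal D=\{(z,s):s\ge1,\ z\in V_{\lfloor s\rfloor+1}\}\subset E\times[1,\infty).$$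
For $s\in[k,k+1]$, $k\ge1$, and $z\in V_{k+1}$ define $P_s(z):[0,\infty)\to E$ as follows.

* If $s\in[k,k+\frac12]$ and $\tau=2(s-k)$: $P_s(z)(t)=c'_{k+1}(z,t)$ for $t\le\tau$; $=c'_k(c'_{k+1}(z,\tau),t-\tau)$ for $\tau\le t\le\tau+1$; $=y_0$ for $t\ge\tau+1$. Here $c'_{k+1}(z,\tau)\in V_k$, so $c'_k$ may be applied.
* If $s\in[k+\frac12,k+1]$ and $r=2(k+1-s)$: $P_s(z)(t)=c'_{k+1}(z,t)$ for $t\le1$; $=\alpha_k(\min(2(t-1),2-2(t-1),r))$ for $1\le t\le2$; $=y_0$ for $t\ge2$.

**Lemma 5.** $(z,s,t)\mapsto P_s(z)(t)$ is well defined and continuous on $\mathcal D\times[0,\infty)$, and for $(z,s)\in\mathcal D$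
$$P_s(z)(0)=z,\qquad P_s(z)(t)=y_0\ (t\ge2),\qquad P_s(z)(t)\in V_{\lfloor s\rfloor-1}.\tag{6}$$
There is a continuous $\Lambda:\mathcal D\to[1,\infty)$ such that $P_s(z)$ is $\Lambda(z,s)$-Lipschitz for all $(z,s)\in\mathcal D$.

*Proof.* **Step 1: the formulas agree where they meet.** At $s=k+\frac12$ we have $\tau=r=1$ and $c'_{k+1}(z,1)=y_0$. By (5) the first formula continues with $\alpha_k(\min(2(t-1),2-2(t-1)))$ on $1\le t\le2$, and this minimum is at most $1=r$. At $s=k+1$ the formula from $[k,k+1]$ has $r=0$, and the one from $[k+1,k+2]$ has $\tau=0$. Both give $c'_{k+1}(z,t)$ for $t\le1$ and $y_0$ afterward.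

**Step 2: continuity and (6).** On each $V_{k+1}\times[k,k+1]\times[0,\infty)$ the expression is continuous. The sets $\{(z,s)\in\mathcal D:k\le s\le k+1\}$ are closed in $\mathcal D$, form a locally finite cover of it, and are contained in $V_{k+1}\times[k,k+1]$ (at $s=k+1$, $z\in V_{k+2}\subset V_{k+1}$). So the whole function is continuous. The first two claims in (6) are read off. For the third, let $k=\lfloor s\rfloor$: values of $c'_{k+1}$ lie in $V_k\subset V_{k-1}$, and values of $c'_k$ and $\alpha_k$ lie in $V_{k-1}$.

**Step 3: Lipschitz constants.** The path $c'_k(w,\cdot)$ is Lipschitz with constant $2\max(\Lambda_k(w),\Lambda_k(y_0))$. So for $s\in[k,k+1]$ the path $P_s(z)$ is Lipschitz with constant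
$$2\max\big\{\Lambda_{k+1}(z),\ \Lambda_{k+1}(y_0),\ \Lambda_k(y_0),\ \Lambda_k\big(c'_{k+1}(z,\min(1,2(s-k)))\big)\big\},$$
which is continuous on $V_{k+1}\times[k,k+1]$. Near a given point of $\mathcal D$ at most two values of $k$ occur, so the least Lipschitz constant of $P_s(z)$ is locally bounded on $\mathcal D$. Cover $\mathcal D$ by open sets on which it is at most a constant $\ge1$. As $\mathcal D$ is metrizable, a partition of unity subordinate to this cover combines the constants into a continuous $\Lambda$; a convex combination of upper bounds is an upper bound. $\square$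

## 8. The path space is an absolute extensor

**Proposition.** Let $Y$ be metrizable, $A\subset Y$ closed, and $\varphi:A\to X$ continuous. Then $\varphi$ extends to a continuous $\Psi:Y\to X$.

If $A=\emptyset$, take a constant map. Assume $A\ne\emptyset$ and fix a metric on $Y$.

**Step 1: extend, ignoring the condition at infinity.** The set $\mathcal L$ of 1-Lipschitz maps $[0,\infty)\to E$ is convex in the locally convex space $C([0,\infty),E)$ with locally uniform convergence. By Dugundji's theorem $\varphi$ extends to a continuous map $Y\to\mathcal L$, written $\Phi(y,t)$. It is jointly continuous, because $|\Phi(y',t')-\Phi(y,t)|\le|t'-t|+|\Phi(y',t)-\Phi(y,t)|$.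

In general $\Phi(y,\cdot)\notin X$ for $y\notin A$: the midpoint of two constant paths in $\hat M$ is a constant path that may lie off $M$. The repair is to follow $\Phi(y,\cdot)$ up to a time $T(y)$ at which it is still close to $M$, and then to follow $P_{s(y)}$ to $y_0$ and stay there. As $y$ approaches $A$, both $T(y)$ and $s(y)$ must tend to infinity, and $d$ must be controlled on the whole of $[0,T(y)]$, since (1) asks for uniform convergence of $d$ along the paths.

**Step 2: stopping times $\tau_s$.** By compactness of $M$ choose $r_k>0$ with $\{d<r_k\}\subset V_{k+1}$. Call $T$ *valid* for $(a,k)$, $a\in A$, if $d(\varphi(a)(t))<r_k$ for all $t\ge T$; larger numbers are then valid too. Let $a_0\in A$ and choose $T$ with $d(\varphi(a_0)(t))<r_k/2$ for $t\ge T$. Since $a\mapsto d\circ\varphi(a)$ is continuous in the sup norm, $T$ is valid for $(a,k)$ for all $a\in A$ near $a_0$. A convex combination of valid numbers is at least their minimum, hence valid. So a partition of unity on $A$ gives continuous functions $\tau_k$ on $A$, $k\ge1$, with $\tau_k(a)$ valid for $(a,k)$.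

Replace $\tau_1$ by $\max(\tau_1,1)$ and successively $\tau_{k+1}$ by $\max(\tau_{k+1},\tau_k+1)$; validity persists. Now $\tau_1$ and the differences $\tau_{k+1}-\tau_k$ have values in $[1,\infty)$, so they extend to continuous functions $Y\to[1,\infty)$. Adding up gives continuous $\tau_k:Y\to[k,\infty)$ with $\tau_{k+1}\ge\tau_k+1$. For $s\in[k,k+1]$ let $\tau_s$ be the linear interpolation of $\tau_k$ and $\tau_{k+1}$. Then $(y,s)\mapsto\tau_s(y)$ is continuous on $Y\times[1,\infty)$ and increasing in $s$.

**Step 3: neighborhoods of $A$ on which $\Phi$ is good enough for scale $k$.** Let $N_1=Y$ and for $k\ge2$ let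
$$W_k=\{y:\Phi(y,\tau_s(y))\in V_{k+1}\ \forall s\in[k,k+1]\},$$
$$W'_k=\bigcup_{a\in A}\Big\{y:\operatorname{dist}(y,a)<\tfrac1k,\ \max_{0\le t\le\tau_{k+1}(y)}|\Phi(y,t)-\varphi(a)(t)|<\tfrac1k\Big\},$$
and $N_k=N_{k-1}\cap W_k\cap W'_k$. On $W_k$ the contraction of scale $k$ may be started at the stopping time; on $W_k'$ the path is uniformly close, up to that time, to a path in $\varphi(A)$.

$W_k$ is open since $(y,s)\mapsto\Phi(y,\tau_s(y))$ is continuous and $[k,k+1]$ is compact. $W_k'$ is open since the maximum equals $\max_{h\in I}|\Phi(y,h\tau_{k+1}(y))-\varphi(a)(h\tau_{k+1}(y))|$, which is continuous in $y$. Clearly $A\subset W'_k$. For $a\in A$ and $s\in[k,k+1]$ we have $\tau_s(a)\ge\tau_k(a)$, so $d(\varphi(a)(\tau_s(a)))<r_k$ and $\varphi(a)(\tau_s(a))\in V_{k+1}$; thus $A\subset W_k$. So the $N_k$ are open, decreasing, and contain $A$. As $W'_k\subset\{\operatorname{dist}(\cdot,A)<1/k\}$ and $A$ is closed, $\bigcap_kN_k=A$.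

**Step 4: the scale function $s$.** We want a continuous $s$ on $Y\setminus A$, tending to infinity at $A$, with $y\in N_{\lfloor s(y)\rfloor}$. By normality choose open sets $O_1=Y$ and $O_k\supset A$ with $\overline{O_{k+1}}\subset O_k\cap N_{k+1}$. Then $\bigcap_kO_k=\bigcap_k\overline{O_k}=A$. For $k\ge2$ choose continuous $\lambda_k:Y\to I$ with $\lambda_k=1$ on $\overline{O_{k+1}}$ and $\lambda_k=0$ off $O_k$. On $Y\setminus A$ put
$$s(y)=1+\sum_{k\ge2}\lambda_k(y).$$
If $y\notin\overline{O_m}$, then $\lambda_k=0$ near $y$ for all $k\ge m$, so the sum is locally finite and $s$ is continuous.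

Every $y\in Y\setminus A$ lies in exactly one $O_m\setminus O_{m+1}$. Then $\lambda_k(y)=1$ for $2\le k\le m-1$ and $\lambda_k(y)=0$ for $k\ge m+1$. So $s(y)\in[m-1,m]$ if $m\ge2$, and $s(y)=1$ if $m=1$. In all cases $\lfloor s(y)\rfloor\le m$, hence $y\in O_m\subset N_m\subset N_{\lfloor s(y)\rfloor}$. Also $s\ge m-1$ on $O_m\setminus A$ for $m\ge2$, so $s(y)\to\infty$ as $y$ tends to a point of $A$.

**Step 5: definition of $\Psi$.** For $y\in Y\setminus A$ put $T(y)=\tau_{s(y)}(y)\ge\lfloor s(y)\rfloor$ and $z(y)=\Phi(y,T(y))$. Then $z(y)\in V_{\lfloor s(y)\rfloor+1}$: if $k=\lfloor s(y)\rfloor\ge2$ because $y\in N_k\subset W_k$, and if $k=1$ because $V_2=E$. So $(z(y),s(y))\in\mathcal D$. Let $\Lambda(y)=\Lambda(z(y),s(y))$ and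
$$\Psi(y)(t)=\begin{cases}\Phi(y,t),&t\le T(y),\\ P_{s(y)}(z(y))\big((t-T(y))/\Lambda(y)\big),&t\ge T(y),\end{cases}\qquad\Psi|_A=\varphi .$$
For $y\notin A$ both pieces are 1-Lipschitz, the second because we divide time by the Lipschitz constant. They agree at $t=T(y)$, and $\Psi(y)(t)=y_0\in M$ for $t\ge T(y)+2\Lambda(y)$ by (6). So $\Psi(y)\in X$.

**Step 6: continuity on the open set $Y\setminus A$.** There $T$, $z$, $\Lambda$ are continuous, so $(y,t)\mapsto\Psi(y)(t)$ is continuous on each of the closed sets $\{t\le T(y)\}$ and $\{t\ge T(y)\}$, hence jointly continuous. Near a given $y$ there is $T^*$ with $\Psi(y')(t)=y_0$ for all $t\ge T^*$ and all nearby $y'$. On $[0,T^*]$ joint continuity gives uniform convergence as $y'\to y$. So both terms of (1) tend to $0$.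

**Step 7: continuity at $a\in A$.** Along points of $A$ this is continuity of $\varphi$. Let $y_n\to a$ with $y_n\notin A$, and $k_n=\lfloor s(y_n)\rfloor\to\infty$. As $T(y_n)\ge k_n\to\infty$ and $\Phi(y_n,\cdot)\to\Phi(a,\cdot)=\varphi(a)$ locally uniformly, $\Psi(y_n)\to\varphi(a)$ locally uniformly. It remains to show that $d\circ\Psi(y_n)\to d\circ\varphi(a)$ uniformly.

For $t\ge T(y_n)$: by (6), $\Psi(y_n)(t)\in V_{k_n-1}$, so $d(\Psi(y_n)(t))<1/(k_n-1)$ by (4) once $k_n\ge4$, while $\sup_{t\ge T(y_n)}d(\varphi(a)(t))\to0$.

For $t\le T(y_n)$: since $s(y_n)\le k_n+1$, we have $T(y_n)\le\tau_{k_n+1}(y_n)$. For $k_n\ge2$, $y_n\in N_{k_n}\subset W'_{k_n}$, so there is $a_n\in A$ with $\operatorname{dist}(y_n,a_n)<1/k_n$ and $|\Phi(y_n,t)-\varphi(a_n)(t)|<1/k_n$ for these $t$. As $d$ is 1-Lipschitz,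
$$|d(\Psi(y_n)(t))-d(\varphi(a)(t))|\le\frac1{k_n}+\sup_{t'\ge0}|d(\varphi(a_n)(t'))-d(\varphi(a)(t'))|\to0,$$
because $a_n\to a$ and $\varphi$ is continuous into $(X,\rho)$. So $\rho(\Psi(y_n),\varphi(a))\to0$. $\square$

## 9. Closed copies of $X$ in a Banach space, in $\mathbb R^\omega$, and in convex sets that are not locally compact

For the $M$ and $\sigma$ of Section 6, $\sigma$ has no fixed point on $M$, and the Proposition says that $X$ is an absolute extensor for metrizable spaces. So Lemma 2 applies to every metrizable $G$ that contains a closed copy of $X$.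

**Proof of Theorem 1, Banach space.** Let $G=C_b(X)$ be the Banach space of bounded continuous real functions on $X$ with the sup norm, and fix $\gamma_*\in X$. The map $\gamma\mapsto\rho(\gamma,\cdot)-\rho(\gamma_*,\cdot)$ has values in $G$, since the difference is bounded by $\rho(\gamma,\gamma_*)$. It is isometric: the distance between the images of $\gamma$ and $\gamma'$ is $\sup|\rho(\gamma,\cdot)-\rho(\gamma',\cdot)|=\rho(\gamma,\gamma')$, attained at $\gamma'$. Its image is closed because $X$ is complete. Lemma 2 gives $F$. As $G$ is a nonempty complete convex subset of a Hausdorff locally convex space, namely itself, the conjecture is false.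

**Proof of Theorem 1, the space $\mathbb R^\omega$.** $X$ is separable and completely metrizable. So it is homeomorphic to a subset $X'$ of $I^\omega$, and by Alexandrov's theorem $X'=\bigcap_nU_n$ with $U_n$ open in $I^\omega$. Moreover $X'\ne I^\omega$ because $X$ is not compact: for $x\in E$ the path that runs from $x$ straight to $y_0$ at unit speed and stops there lies in $X$, and $d$ is unbounded on $E$, so $\rho$ is unbounded. Removing a point outside $X'$ from every $U_n$, we may assume $U_n\ne I^\omega$. With $\Delta_n(x)=\operatorname{dist}(x,I^\omega\setminus U_n)$, for a metric on $I^\omega$, the map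
$$x\mapsto\big(x,(1/\Delta_n(x))_n\big)$$
is an embedding of $X'$ in $\mathbb R^\omega\times\mathbb R^\omega\cong\mathbb R^\omega$: it is continuous, and its inverse is the projection to the first factor. Its image is closed: suppose $x_j\in X'$ and the images converge. Then $x_j\to x$ in $I^\omega$ and $1/\Delta_n(x_j)$ converges for each $n$, so $\Delta_n(x)>0$ for all $n$. Hence $x\in X'$, and the limit is the image of $x$. Apply Lemma 2. $\blacksquare$

**Proof of Theorem 2 when $G$ is not locally compact.** By Banakh–Cauty (*Topological classification of closed convex sets in Fréchet spaces*, Studia Math. 205 (2011); the separable case is due to Klee and Dobrowolski–Toruńczyk), every closed convex subset of a Fréchet space is homeomorphic to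
$$[0,1]^n\times[0,1)^m\times\ell_2(\kappa),\qquad 0\le n\le\omega,\ 0\le m\le1,$$
with a cardinal $\kappa\ge0$. If $\kappa$ is finite, this product is locally compact. So $\kappa$ is infinite, and $G$ contains a closed copy of $\ell_2(\kappa)$, hence of its closed subspace $\ell^2$. By Anderson's theorem $\ell^2\cong\mathbb R^\omega$, and $\mathbb R^\omega$ contains a closed copy of $X$, as just shown. So $G$ contains a closed copy of $X$, and Lemma 2 gives a fixed-point-free continuous self-map of $G$ with a local attractor. Together with the locally compact case in Section 3 this proves Theorem 2. $\blacksquare$
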